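\title{Powers of two dividing the number of free subgroups of index $12n$ in the modular group}

\begin{abstract}
Let $f_\lambda$ be the number of free subgroups of index $6\lambda$ in $\mathrm{PSL}_2(\mathbb{Z})$. We prove that $2^\lambda$ divides $f_\lambda$ for every even $\lambda$, and that $f_\lambda/2^\lambda$ is odd exactly when the binary expansion of $\lambda$ has no two adjacent $1$'s. This confirms a conjecture on the $2$-adic valuation of $f_\lambda$. We also show that for even $\lambda$ the valuation $\lambda+1$ never occurs, and we determine when the valuation is $\lambda+2$. The generating function of the $f_\lambda$ satisfies a Riccati equation; we eliminate its odd part, and the rescaled even part turns out to be congruent modulo $2$ to the solution of $C=1+tC^3$.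
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The modular group $\Gamma=\mathrm{PSL}_2(\mathbb{Z})$ is the free product of a group of order $2$ and a group of order $3$,
\[
\Gamma=\langle x,y\mid x^2=y^3=1\rangle ,
\]
and this is the only property of $\Gamma$ that we use. The index of a free subgroup of finite index is a multiple of $6$. For $\lambda\ge1$ let $f_\lambda$ be the number of free subgroups of index $6\lambda$. We derive both the divisibility of the index by $6$ and the recurrence
\begin{equation}\label{eq:rec}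
f_1=5,\qquad f_{\lambda+1}=6(\lambda+1)f_\lambda+\sum_{\substack{i+j=\lambda\\ i,j\ge1}}f_if_j\qquad(\lambda\ge1)
\end{equation}
in Section~\ref{sec:riccati}. For a nonzero integer $m$ let $\nu_2(m)$ be the exponent of the highest power of $2$ dividing $m$. The recurrence gives
\[
\begin{array}{c|l|c}
\lambda & f_\lambda & \nu_2(f_\lambda)\\ \hline
1 & 5 & 0\\
2 & 60=12\cdot5 & 2\\
3 & 1105=18\cdot60+5^2 & 0\\
4 & 27120=24\cdot1105+2\cdot5\cdot60 & 4\\
5 & 828250=30\cdot27120+2\cdot5\cdot1105+60^2 & 1\\
6 & 30220800=36\cdot828250+2\cdot5\cdot27120+2\cdot60\cdot1105 & 9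
\end{array}
\]
The valuations are small for odd $\lambda$ and at least $\lambda$ for even $\lambda$. Let $\mathfrak{s}_2(n)$ be the sum of the binary digits of $n$. The following results are known.
\begin{itemize}
\item[(a)] (Stothers) $f_\lambda$ is odd if and only if $\lambda=2^a-1$ for some $a\ge1$.
\item[(b)] If $\lambda\ge6$ is even, then $64\mid f_\lambda$.
\item[(c)] For $\lambda$ odd, $\nu_2(f_\lambda)=\mathfrak{s}_2(\lambda+1)-1$. For $\lambda$ even, $\nu_2(f_\lambda)\ge\mathfrak{s}_2(\lambda+1)$.
\end{itemize}
For odd $\lambda$ the valuation is thus known exactly, and it is at most $\log_2(\lambda+1)$. For even $\lambda$ the bounds in (b) and (c) grow at most logarithmically, while the table suggests linear growth. Conjecture~1 of \cite{div} states: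
\begin{quote}
\emph{For $\lambda$ even we have $\nu_2(f_\lambda)\ge\lambda$ with equality occurring infinitely often, whereas for $\lambda$ odd we have $\nu_2(f_\lambda)=\mathfrak{s}_2(\lambda+1)-1$.}
\end{quote}
The odd case is contained in (c). The problem is to prove or disprove the even case, and we prove it.

Write $n=\sum_i n_i2^i$ with $n_i\in\{0,1\}$. An integer $n\ge0$ is \emph{sparse} if its binary expansion has no two adjacent $1$'s; thus $0,1,2,4,5$ are sparse and $3,6,7$ are not. Put
\[
c_n=\frac1{2n+1}\binom{3n}{n},
\]
so that $c_1=1$, $c_2=3$, $c_3=12$.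

\begin{theorem}\label{thm:main}
There are integers $u_n$ $(n\ge1)$ with $f_{2n}=3\cdot4^nu_n$ and $u_n\equiv c_n\pmod2$. Hence for every even $\lambda\ge2$ we have $\nu_2(f_\lambda)\ge\lambda$, with equality if and only if $\lambda$ is sparse. In particular $\nu_2(f_{2^a})=2^a$ for all $a\ge1$, so equality holds infinitely often.
\end{theorem}

\begin{theorem}\label{thm:mod8}
For $n\ge1$,
\begin{equation}\label{eq:mod8}
u_n\equiv5c_n+6\,\frac{n-1}{n+1}\,c_n+4c_{n/4}\pmod8,
\end{equation}
where $\frac{n-1}{n+1}c_n$ is an integer and $c_{n/4}:=0$ if $4\nmid n$. Consequently, for $\lambda=2n$ even and not sparse, $\nu_2(f_\lambda)\ge\lambda+2$, with equality exactly when one of the following holds: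
\begin{itemize}
\item[(i)] $n=2^{s+4}m+3\cdot2^s+l$ with $s\ge1$, and $m\ge0$ and $0\le l<2^{s-1}$ sparse integers;
\item[(ii)] $n=2^{r+2}m+2^r-1$ with $r\ge3$ and $m\ge0$ sparse.
\end{itemize}
\end{theorem}

In binary, a number of type (i) consists of a block $00110$ with sparse strings on both sides, and a number of type (ii) consists of a sparse string, then $00$, then at least three final $1$'s; leading zeros are allowed. The two theorems together show that $\nu_2(f_\lambda)=\lambda+1$ never occurs for even $\lambda$. The proofs do not use (a)--(c).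

The recurrence \eqref{eq:rec} does not prove Theorem~\ref{thm:main} by a direct induction. It expresses $f_{2n}$ through the terms of odd index, which carry few factors of $2$. In the last row of the table the three summands have valuations $3$, $5$, $3$, and their sum has valuation $9$. The divisibility comes from cancellation, and the main step of the proof (Section~\ref{sec:even}) accounts for it by removing the terms of odd index altogether.

All power series are formal, and $[t^n]G$ is the coefficient of $t^n$ in $G$. For $G,H\in\mathbb{Z}[[t]]$ we write $G\equiv H\pmod m$ if $G-H\in m\mathbb{Z}[[t]]$. Such congruences can be multiplied by integral series and differentiated, and a series in $\mathbb{Z}[[t]]$ with constant term $1$ is invertible in $\mathbb{Z}[[t]]$.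

\section{A Riccati equation for the subgroup numbers}\label{sec:riccati}

Subgroups of index $N$ are point stabilizers of transitive actions on $N$ points. An action of $\Gamma$ on $\{1,\dots,N\}$ is a pair of permutations $x,y$ with $x^2=y^3=1$, so all actions are easy to count, and the transitive ones are then extracted by a standard recursion. First we translate freeness into a condition on the action.

Kurosh's subgroup theorem says that a subgroup $H$ of a free product $G_1*G_2$ is the free product of a free group and of certain subgroups of the form $H\cap gG_ig^{-1}$. It follows that $H\le\Gamma$ is free if and only if $H$ contains no conjugate of $x$ or $y$. Indeed, a free group has no elements of finite order other than $1$. Conversely, the groups $g\langle x\rangle g^{-1}$ and $g\langle y\rangle g^{-1}$ have prime order, so $H$ either contains such a group or meets it trivially; if $H$ contains no conjugate of $x$ or $y$, only the free factor remains.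

Let $\Gamma$ act transitively on $\{1,\dots,N\}$ and let $H$ be the stabilizer of $1$. Then $g^{-1}xg\in H$ if and only if $x$ fixes the point $g\cdot1$, and the same holds for $y$. Hence $H$ is free if and only if $x$ and $y$ act without fixed points. Call an action, transitive or not, \emph{admissible} if $x$ and $y$ have no fixed points. Then $x$ is a product of $N/2$ disjoint transpositions and $y$ is a product of $N/3$ disjoint $3$-cycles, so $6\mid N$.

\begin{proposition}\label{prop:riccati}
Let $F=\sum_{\lambda\ge1}f_\lambda z^\lambda$ and $\theta=z\frac{d}{dz}$. Then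
\begin{equation}\label{eq:riccati}
F=z\,(6\theta F+F^2+6F+5).
\end{equation}
\end{proposition}

Since $\theta z^\lambda=\lambda z^\lambda$, comparing coefficients of $z^{\lambda+1}$ in \eqref{eq:riccati} gives \eqref{eq:rec}.

\begin{proof}
For a subgroup $H$ of index $N$, the transitive actions on $\{1,\dots,N\}$ in which $1$ has stabilizer $H$ correspond to the bijections $\Gamma/H\to\{1,\dots,N\}$ with $H\mapsto1$, through $gH\mapsto g\cdot1$. So there are $(6\mu-1)!\,f_\mu$ transitive admissible actions on $6\mu$ points. The number of all admissible actions on $6k$ points is the number of choices for $x$ times the number of choices for $y$,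
\[
h_k=\frac{(6k)!}{2^{3k}(3k)!}\cdot\frac{(6k)!}{3^{2k}(2k)!},\qquad h_0=1 .
\]
An action is admissible if and only if it is admissible on the orbit of $1$ and on the complement of that orbit. Sorting by the size $6\mu$ of the orbit of $1$ gives, for $k\ge1$,
\[
h_k=\sum_{\mu=1}^k\binom{6k-1}{6\mu-1}(6\mu-1)!\,f_\mu\,h_{k-\mu}.
\]
(For $k=1$ every admissible action is transitive, and $h_1=15\cdot40=5!\cdot5$ gives $f_1=5$.) Put
\[
a_k=\frac{h_k}{(6k)!}=\frac{(6k)!}{72^k(3k)!\,(2k)!},\qquad A=\sum_{k\ge0}a_kz^k .
\]
Dividing the recursion by $(6k-1)!$ turns it into $6ka_k=\sum_\mu f_\mu a_{k-\mu}$, that is, $6\theta A=FA$. This is the exponential formula in differentiated form.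

So $F/6$ is the logarithmic derivative of $A$, and a linear equation of second order for $A$ yields a Riccati equation for $F$. From $(6k+2)(6k+4)(6k+6)=8(3k+1)(3k+2)(3k+3)$ and $6k+3=3(2k+1)$ we get
\[
\frac{a_{k+1}}{a_k}=\frac{(6k+1)(6k+2)\cdots(6k+6)}{72(3k+1)(3k+2)(3k+3)(2k+1)(2k+2)}=\frac{(6k+1)(6k+5)}{6(k+1)} .
\]
Thus $6(k+1)a_{k+1}=(36k^2+36k+5)a_k$, or $6\theta A=z(36\theta^2+36\theta+5)A$. Here $36\theta A=6FA$ and $36\theta^2A=6\theta(FA)=(6\theta F+F^2)A$. Dividing by $A$ gives \eqref{eq:riccati}.
\end{proof}

Equations of the shape \eqref{eq:riccati} determine their solutions recursively, over $\mathbb{Z}$ and modulo any integer.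

\begin{lemma}\label{lem:recursive}
Let $b\in\mathbb{Z}$, let $\Phi$ be a polynomial in three variables with integer coefficients, and let $\vartheta=t\frac{d}{dt}$. The equation $W=b+t\,\Phi(W,\vartheta W,\vartheta^2W)$ has exactly one solution $W\in\mathbb{Q}[[t]]$, and $W\in\mathbb{Z}[[t]]$. If $W'\in\mathbb{Z}[[t]]$ satisfies the equation modulo $m$, then $W'\equiv W\pmod m$.
\end{lemma}

\begin{proof}
For $W=\sum w_nt^n$ the equation says that $w_0=b$ and $w_{n+1}=p_n(w_0,\dots,w_n)$, where $p_n$ is a polynomial with integer coefficients depending only on $\Phi$ and $n$. All claims follow by induction on $n$.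
\end{proof}

\begin{example}\label{ex:parity}
Modulo $2$ the derivative disappears from \eqref{eq:riccati}, which becomes $F\equiv z+zF^2$. Recall that $G(z)^2\equiv G(z^2)\pmod2$ for $G\in\mathbb{Z}[[z]]$. The series $G=\sum_{a\ge1}z^{2^a-1}$ satisfies $z+zG^2\equiv z+\sum_{a\ge1}z^{2^{a+1}-1}=G$, so $F\equiv G\pmod2$ by Lemma~\ref{lem:recursive}. This is statement (a). We want to argue in the same way for the numbers $f_{2n}/4^n$, and for this we need an equation of the same shape that involves these numbers only.
\end{example}

\section{Eliminating the terms of odd index}\label{sec:even}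

The cancellation is first visible in $f_4=24f_3+2f_1f_2$, where both summands have valuation $3$ and the sum has valuation $4$. The recurrence \eqref{eq:rec} gives $f_2=12f_1$, hence $f_4=24(f_3+f_1^2)$. The odd number $f_3$ has no useful divisibility, but the recurrence also gives $f_3-f_1^2=18f_2$. Therefore
\[
f_4=24\,(18f_2+2f_1^2)=48\,(9f_2+f_1^2)=3\cdot4^2\cdot565 .
\]
The term $f_3$ has been eliminated through the combination $f_3-f_1^2$, which is controlled by a term of even index. In general this role is played by the coefficients of $Q-Q^2$, where $Q=f_1z^2+f_3z^4+\cdots$.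

\begin{proposition}\label{prop:U}
Define $u_0=1$ and $u_n=f_{2n}/(3\cdot4^n)$ for $n\ge1$. Let $U=\sum_{n\ge0}u_nt^n$ and $\vartheta=t\frac{d}{dt}$. Then
\begin{equation}\label{eq:U}
U=1+t\left(36\,\vartheta^2U+54\,U\vartheta U+9U^3-4U\right).
\end{equation}
\end{proposition}

\begin{proof}
Write $F=E+O$ with $E$ even and $O$ odd in $z$. The operator $\theta$ preserves parity, multiplication by $z$ reverses it, and $F^2$ has even part $E^2+O^2$ and odd part $2EO$. With
\[
K=6\theta E+E^2+6E+5
\]
the even and odd parts of \eqref{eq:riccati} are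
\[
E=z(6\theta O+6O+2EO),\qquad O=z(K+O^2).
\]
Put $Q=zO$. Since $\theta Q=z\theta O+zO$, the first equation reads $E=6\theta Q+2EQ$. The second, multiplied by $z$, reads $Q-Q^2=z^2K$. Both suggest the series $R=1-2Q$: the first has the form $E(1-2Q)=6\theta Q$, and $R$ completes the square in the second, as $R^2=1-4(Q-Q^2)$. Thus
\begin{equation}\label{eq:R}
E=-3\,\frac{\theta R}{R},\qquad R^2=1-4z^2K .
\end{equation}
The first equation involves $R$ only through its logarithmic derivative, which is half the logarithmic derivative of $R^2$, and the second expresses $R^2$ through $E$ alone. This eliminates $O$.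

The factor $4z^2$ in \eqref{eq:R} dictates the variable $t=4z^2$. All series in \eqref{eq:R} are even in $z$, hence series in $t$ with rational coefficients, and $\theta=2\vartheta$ on them because $\theta t=2t$. With $P=R^2$ we have $\theta R/R=\frac12\theta P/P=\vartheta P/P$, so the factor $\frac12$ is absorbed and
\begin{equation}\label{eq:P}
E=-3\,\frac{\vartheta P}{P},\qquad P=1-tK .
\end{equation}
By definition of the $u_n$ we have $E=\sum_{n\ge 1} f_{2n}z^{2n}=3(U-1)$. The constant term $u_0=1$ is chosen so that $E+3=3U$ completes the square in $K$: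
\[
K=12\vartheta E+(E+3)^2-4=36\vartheta U+9U^2-4 .
\]
Now \eqref{eq:P} says $(U-1)(1-tK)=\vartheta(tK)=tK+t\vartheta K$, that is, $U=1+t(\vartheta K+UK)$. Substituting $\vartheta K=36\vartheta^2U+18U\vartheta U$ and $UK=36U\vartheta U+9U^3-4U$ gives \eqref{eq:U}.
\end{proof}

\begin{remark}
The passage from $R$ to $R^2$ cannot be avoided. We have $R=1-10z^2-2210z^4-\cdots=1-\frac52t-\cdots$, which is not integral in $t$, whereas $R^2=1-20z^2-4320z^4-\cdots=1-5t-270t^2-\cdots$. As a check on \eqref{eq:U}, its first coefficients are
\begin{align*}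
u_1&=9-4=5,\\
u_2&=36\cdot5+54\cdot5+9\cdot15-4\cdot5=565,\\
u_3&=36\cdot4\cdot565+54\,(2\cdot565+25)+9\,(3\cdot565+75)-4\cdot565=157400,
\end{align*}
and $12u_1$, $48u_2$, $192u_3$ are the values of $f_2,f_4,f_6$ in Section~\ref{sec:intro}.
\end{remark}

\section{The parity of $u_n$}\label{sec:parity}

Modulo $2$ the derivatives disappear from \eqref{eq:U}, leaving $U\equiv1+tU^3$. Let $C\in\mathbb{Z}[[t]]$ be the solution of
\[
C=1+tC^3
\]
given by Lemma~\ref{lem:recursive}, and put $X=C-1$, so that $X=t(1+X)^3$. We need two textbook facts.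

\emph{Lagrange inversion.} If $\varphi\in\mathbb{Q}[[w]]$, $\varphi(0)\ne0$, and $X\in t\mathbb{Q}[[t]]$ satisfies $X=t\varphi(X)$, then $[t^n]X^k=\frac kn[w^{n-k}]\varphi(w)^n$ for $n,k\ge1$.

\emph{Kummer's theorem.} The exponent of a prime $p$ in $\binom{a+b}{a}$ is the number of carries when $a$ and $b$ are added in base $p$.

With $\varphi=(1+w)^3$ and $n\ge1$, Lagrange inversion gives
\begin{align}
[t^n]X&=\frac1n\binom{3n}{n-1}=\frac{(3n)!}{n!\,(2n+1)!}=c_n,\label{eq:cn}\\
[t^n]X^2&=\frac2n\binom{3n}{n-2}=\frac2n\cdot\frac{n-1}{2n+2}\binom{3n}{n-1}=\frac{n-1}{n+1}\,c_n=:x_n .\label{eq:xn}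
\end{align}
In particular $c_n$ and $x_n$ are integers. Since $2n+1$ is odd, Kummer's theorem gives
\[
\nu_2(c_n)=\nu_2\binom{3n}{n}=\kappa(n),
\]
where $\kappa(n)$ is the number of carries in the binary addition of $n$ and $2n$. The digit of $2n$ in position $i$ is $n_{i-1}$. Let $\gamma_i\in\{0,1\}$ be the carry produced in position $i$, and put $n_{-1}=\gamma_{-1}=0$. Then $\kappa(n)=\sum_{i\ge0}\gamma_i$ and
\begin{equation}\label{eq:carry}
\gamma_i=1\iff n_i+n_{i-1}+\gamma_{i-1}\ge2 .
\end{equation}
As long as no carry comes in, \eqref{eq:carry} says that $\gamma_i=1$ if and only if $n_i=n_{i-1}=1$. Hence, for $j\ge-1$: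
\begin{equation}\label{eq:first}
\begin{array}{l}
\text{if $\gamma_j=0$, the first carry after position $j$ occurs at the least $i>j$}\\
\text{with $n_i=n_{i-1}=1$, and there is none if no such $i$ exists.}
\end{array}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Equation \eqref{eq:U} has the form required in Lemma~\ref{lem:recursive}, so all $u_n$ are integers, and $\nu_2(f_{2n})=2n+\nu_2(u_n)\ge2n$ with equality if and only if $u_n$ is odd. The series $C$ satisfies \eqref{eq:U} modulo $2$, so $U\equiv C\pmod2$ by the same lemma, and $u_n\equiv c_n\pmod2$ by \eqref{eq:cn}. By \eqref{eq:first} with $j=-1$, we have $\kappa(n)=0$ if and only if $n$ is sparse. So $u_n$ is odd if and only if $n$ is sparse, and this holds if and only if $\lambda=2n$ is sparse, since doubling appends a digit $0$. Powers of $2$ are sparse.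
\end{proof}

This proves the even case of the conjecture.

\section{The series $U$ modulo $8$}\label{sec:mod8}

One might guess that $\nu_2(u_n)=\nu_2(c_n)$ for all $n$. This fails at the first non-sparse number: $c_3=12$, while $u_3=157400=8\cdot19675$. To decide whether $\nu_2(u_n)$ is $1$, $2$ or larger we need $U$ modulo $8$, where the terms of \eqref{eq:U} with derivatives contribute.

\begin{proposition}\label{prop:mod8}
$U\equiv C+4X+6X^2+4X^4\pmod8$.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:main} we can write $U=C+2D$ with $D\in\mathbb{Z}[[t]]$, and we need $D$ modulo $4$. The method is that of Hensel's lemma. In the equation for $D$, the main linear term has the coefficient $1-3tC^2$, the derivative of $W-1-tW^3$ at $W=C$, which is invertible. All other terms containing $D$ have a factor $2$. So the equation first gives $D$ modulo $2$, and with this information it gives $D$ modulo $4$.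

\emph{Identities for $C$.} From $tC^3=X$ and $C=1+X$ we get
\begin{equation}\label{eq:id1}
tC^2=\frac XC,\qquad 1-3tC^2=\frac{C-3X}{C}=\frac{1-2X}{C}.
\end{equation}
Applying $\vartheta$ to $C=1+tC^3$ gives $(1-3tC^2)\vartheta C=X$, so $\vartheta C=CX/(1-2X)$. Since $(1-2X)^2\equiv1\pmod4$,
\begin{equation}\label{eq:id2}
\frac{C}{1-2X}\cdot t\,\vartheta C=\frac{tC^2X}{(1-2X)^2}\equiv\frac{X^2}{C}\pmod4 .
\end{equation}

\emph{The equation for $D$.} Modulo $8$, equation \eqref{eq:U} reads $U\equiv1+t(4\vartheta^2U+6U\vartheta U+U^3+4U)$. For $U=C+2D$ we have, modulo $8$,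
\begin{align*}
4\vartheta^2U+4U&\equiv4\vartheta^2C+4C,\\
6U\vartheta U&\equiv6C\vartheta C+12D\vartheta C+12C\vartheta D,\\
U^3&\equiv C^3+6C^2D+12CD^2,
\end{align*}
the omitted terms being $8\vartheta^2D$, $8D$, $24D\vartheta D$ and $8D^3$. We subtract $C=1+tC^3$, divide by $2$, move $3tC^2D$ to the left, and reduce $6$ to $2$ modulo $4$:
\begin{equation}\label{eq:D}
(1-3tC^2)D\equiv t\left[3C\vartheta C+2\left(\vartheta^2C+C+D\vartheta C+C\vartheta D+CD^2\right)\right]\pmod4 .
\end{equation}
By \eqref{eq:id1}, multiplication by $C/(1-2X)\in\mathbb{Z}[[t]]$ turns the left side into $D$.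

\emph{$D$ modulo $2$.} The right side of \eqref{eq:D} is $\equiv C\cdot t\vartheta C\pmod2$. Multiplying by $C/(1-2X)$ and using \eqref{eq:id2} gives $D\equiv X^2\pmod2$.

\emph{$D$ modulo $4$.} The bracket multiplied by $2$ in \eqref{eq:D} matters only modulo $2$. There $D\equiv X^2$, $D^2\equiv X^4$, $\vartheta D\equiv2X\vartheta X\equiv0$, and $\vartheta^2C\equiv\vartheta C$ because $n^2\equiv n$. So
\[
(1-3tC^2)D\equiv(3C+2+2X^2)\,t\vartheta C+2tC(1+X^4)\pmod4 .
\]
Multiply by $C/(1-2X)$. The first term is handled by \eqref{eq:id2}. In the second, $2/(1-2X)\equiv2\pmod4$ and $tC^2=X/C$. We obtain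
\[
D\equiv\frac{X^2}{C}(3C+2+2X^2)+\frac{2X}{C}(1+X^4)=3X^2+\frac{2X}{C}\,(1+X+X^3+X^4)\pmod4 .
\]
The denominator cancels, because $1+X+X^3+X^4=(1+X)(1+X^3)=C(1+X^3)$. Hence $D\equiv3X^2+2X+2X^4\pmod4$, and $U=C+2D$ has the stated form.
\end{proof}

Since $X(t)^4\equiv X(t^2)^2\equiv X(t^4)\pmod2$, the coefficient of $t^n$ in $4X^4$ is $\equiv4c_{n/4}\pmod8$ for $n\ge1$. Together with \eqref{eq:cn} and \eqref{eq:xn}, Proposition~\ref{prop:mod8} gives the congruence \eqref{eq:mod8}, the first part of Theorem~\ref{thm:mod8}. For $n=1,2,3$ the right side of \eqref{eq:mod8} is $5$, $15+6=21$ and $60+36=96$, in agreement with $u_n=5$, $565$, $157400$.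

\section{Carries and the valuation $\lambda+2$}\label{sec:carries}

It remains to read \eqref{eq:mod8} for non-sparse $n$. We have $\nu_2(c_n)=\kappa(n)$ and $\nu_2(x_n)=\kappa(n)+\nu_2(n-1)-\nu_2(n+1)$, and $\nu_2(n+1)$ is the number of $1$'s at the end of the binary expansion of $n$. So we must compare the number of carries with the length of a run of $1$'s.

\begin{lemma}\label{lem:carries}
Let $n$ be non-sparse, let $s$ be the least index with $n_s=n_{s+1}=1$, and let $r\ge2$ be defined by $n_s=\dots=n_{s+r-1}=1$, $n_{s+r}=0$. Then $\kappa(n)\ge r$, with equality if and only if $n_{s+r+1}=0$ and $m=\lfloor n/2^{s+r+2}\rfloor$ is sparse.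
\end{lemma}

\begin{proof}
By minimality of $s$ we have $n_{s-1}=0$, and the addition looks as follows.
\[
\begin{array}{c|cccccc}
\text{position } i & s+r+1 & s+r & s+r-1 & \cdots & s+1 & s\\ \hline
n_i & n_{s+r+1} & 0 & 1 & \cdots & 1 & 1\\
n_{i-1} & 0 & 1 & 1 & \cdots & 1 & 0\\ \hline
\gamma_i & n_{s+r+1} & 1 & 1 & \cdots & 1 & 0
\end{array}
\]
By \eqref{eq:first} with $j=-1$, there is no carry in positions $i\le s$. Positions $s+1,\dots,s+r-1$ carry because $n_i=n_{i-1}=1$, and position $s+r$ carries because $n_{s+r-1}+\gamma_{s+r-1}=2$. These are $r$ carries, and $\kappa(n)=r$ if and only if there is no further one. In position $s+r+1$ the sum in \eqref{eq:carry} is $n_{s+r+1}+0+1$, so $\gamma_{s+r+1}=n_{s+r+1}$. If this is $0$, then by \eqref{eq:first} with $j=s+r+1$ there is no later carry if and only if no $i\ge s+r+2$ has $n_i=n_{i-1}=1$. As $n_{s+r+1}=0$, this means that $m$ is sparse.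
\end{proof}

The bound $\kappa(n)\ge2$ explains the gap at $\lambda+1$: a pair of adjacent $1$'s produces a carry that always propagates one position further.

\begin{proof}[End of the proof of Theorem~\ref{thm:mod8}]
Let $\lambda=2n$ be non-sparse. Then $n$ is non-sparse; let $s,r$ be as in Lemma~\ref{lem:carries} and $\kappa=\kappa(n)\ge r\ge2$. We have $\nu_2(f_\lambda)=\lambda+\nu_2(u_n)$, so we must show that $4\mid u_n$ and decide when $8\nmid u_n$.

Since $4\mid c_n$, we have $5c_n\equiv c_n\pmod8$. If $4\mid n$, then $n/4$ is also non-sparse, so $c_{n/4}$ is even. Thus \eqref{eq:mod8} becomes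
\[
u_n\equiv c_n+6x_n\pmod8,\qquad \nu_2(c_n)=\kappa,\qquad \nu_2(6x_n)=\kappa+1+\nu_2(n-1)-\nu_2(n+1),
\]
where $n-1\neq0$ because $1$ is sparse. Note that $s=0$ if and only if $n_0=n_1=1$, that is, $n\equiv3\pmod4$.

\emph{Case $s\ge1$.} If $n$ is even, then $n\pm1$ are odd and $\nu_2(6x_n)=\kappa+1\ge3$. If $n\equiv1\pmod4$, then $\nu_2(n-1)\ge2$ and $\nu_2(n+1)=1$, so $\nu_2(6x_n)\ge\kappa+2\ge4$. In both cases $u_n\equiv c_n\pmod8$. Hence $4\mid u_n$, and $\nu_2(u_n)=2$ if and only if $\kappa=2$. By Lemma~\ref{lem:carries}, this holds if and only if $r=2$, $n_{s+3}=0$ and $m=\lfloor n/2^{s+4}\rfloor$ is sparse. Then $n=2^{s+4}m+3\cdot2^s+l$, where $l$ is formed by the digits below position $s$; by minimality of $s$, the number $l$ is sparse and $n_{s-1}=0$, that is, $l<2^{s-1}$. So $n$ is of type (i). Conversely, if $n$ is of type (i), its lowest pair of adjacent $1$'s is in positions $s,s+1$, and $n_{s+2}=n_{s+3}=0$, so we are in the present case with $r=2$ and $\kappa=2$.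

\emph{Case $s=0$.} Now $n$ ends in exactly $r$ ones, so $\nu_2(n+1)=r$, $\nu_2(n-1)=1$ and $\nu_2(6x_n)=\kappa+2-r\ge2$. Here $6x_n$ is no longer negligible.
\begin{itemize}
\item If $r=2$, then $c_n$ and $6x_n$ both have valuation $\kappa$, so their sum is divisible by $2^{\kappa+1}$, and $8\mid u_n$.
\item If $r\ge3$, then $\kappa\ge3$, so $u_n\equiv6x_n\pmod8$. Hence $4\mid u_n$, and $\nu_2(u_n)=2$ if and only if $\kappa=r$. By Lemma~\ref{lem:carries} this means $n_{r+1}=0$ and $m=\lfloor n/2^{r+2}\rfloor$ sparse, that is, $n=2^{r+2}m+2^r-1$ with $m$ sparse.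
\end{itemize}
So in this case $\nu_2(u_n)=2$ exactly for the numbers of type (ii), all of which end in $r\ge3$ ones and therefore belong to this case.
\end{proof}

\begin{example}
The numbers $n=1,2$ are sparse, and $\nu_2(f_2)=2$, $\nu_2(f_4)=4$. The three smallest non-sparse numbers show the three mechanisms in the proof above.
\begin{itemize}
\item $n=3$: here $s=0$, $r=2$, and $c_3=12$ and $6x_3=36$ cancel modulo $8$. The number $3$ is of neither type, so $\nu_2(f_6)\ge9$, and the table in Section~\ref{sec:intro} shows equality. This is the reason for the conditions $s\ge1$ in (i) and $r\ge3$ in (ii): relaxing either one by a unit would admit $n=3$.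
\item $n=6$: type (i) with $s=1$, $m=l=0$. Here $c_6=18564/13=1428=4\cdot357$ and $6x_6=6\cdot1020=8\cdot765$, so $u_6\equiv4\pmod8$ and $\nu_2(f_{12})=14$.
\item $n=7$: type (ii) with $r=3$, $m=0$. Here $c_7=116280/15=7752=8\cdot969$ and $6x_7=6\cdot5814=4\cdot8721$, so $u_7\equiv4\pmod8$ and $\nu_2(f_{14})=16$. In this case $\nu_2(u_n)<\nu_2(c_n)$, while for $n=3$ the inequality goes the other way.
\end{itemize}
\end{example}

\begin{thebibliography}{1}
\bibitem{div}
\emph{Divisibility properties of subgroup numbers for the modular group},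
\texttt{http://emis.icm.edu.pl/journals/NYJM/j/2005/11-11p.pdf}.
\end{thebibliography}
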